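\title{Rings without indigent modules}

\begin{abstract}
A module $A$ is $B$-subinjective if every homomorphism $B\to A$ extends to every module containing $B$, and a non-injective module $A$ is indigent if this happens only for injective $B$. Indigent modules exist over every right Noetherian ring that is not semisimple Artinian. We show that they need not exist over other rings: the ring of eventually constant sequences over a field has no indigent module. More generally, a ring that is not right Noetherian has no indigent right module if it is countable, or right hereditary, or right coherent with all right ideals countably generated. Given $A$, we build a non-injective module $B$, much larger than $A$, whose failure of injectivity is invisible to all homomorphisms $B\to A$.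
\end{abstract}

\section{Introduction}

Throughout, $R$ is an associative ring with identity, modules are unital right $R$-modules unless we say otherwise, and we work in ZFC.

Injectivity of a module $A$ is the statement that every homomorphism $g\colon B\to A$ extends along every monomorphism $f\colon B\to C$. One can ask for this extension property one module $B$ at a time. The module $A$ is called \emph{$B$-subinjective} if for every monomorphism $f\colon B\to C$ and every homomorphism $g\colon B\to A$ there is a homomorphism $h\colon C\to A$ with $hf=g$. The \emph{subinjectivity domain} of $A$ is the class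
\[
\underline{\mathfrak{I}}^{-1}(A)=\{B : A \text{ is } B\text{-subinjective}\}.
\]
The larger this class, the closer $A$ is to being injective. It is the class of all modules exactly when $A$ is injective, and it always contains the injective modules $B$, because a monomorphism out of an injective module splits. A non-injective module $A$ is called \emph{indigent} if its domain is as small as this allows, that is, if $\underline{\mathfrak{I}}^{-1}(A)$ is exactly the class of injective modules.

Over a semisimple Artinian ring every module is injective, so there is no indigent module. It is known that every right Noetherian ring that is not semisimple Artinian has an indigent right module; we include a short proof as Proposition~\ref{prop:noeth}. The following question is posed in \cite{Comm}.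

\medskip
\noindent\textbf{Question.} \emph{Does every ring that is not semisimple Artinian have an indigent right module?}
\medskip

The answer is no. We shall verify the following property, which excludes indigent modules by definition:
\begin{itemize}
\item[$(\star)$] for every right $R$-module $A$ there is a non-injective right $R$-module $B$ such that $A$ is $B$-subinjective.
\end{itemize}

\begin{theorem}\label{thm:seq}
Let $k$ be a field and let $R=k\cdot 1+k^{(\mathbb N)}\subset k^{\mathbb N}$ be the ring of eventually constant sequences. Then $R$ is not semisimple Artinian and satisfies $(\star)$. Hence $R$ has no indigent module.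
\end{theorem}

Recall that $R$ is \emph{right hereditary} if every right ideal is projective, and \emph{right coherent} if every finitely generated right ideal is finitely presented.

\begin{theorem}\label{thm:gen}
Let $R$ be a ring that is not right Noetherian. Assume one of the following:
\begin{itemize}
\item[(a)] $R$ is countable;
\item[(b)] $R$ is right hereditary;
\item[(c)] $R$ is right coherent and every right ideal is countably generated.
\end{itemize}
Then $R$ satisfies $(\star)$. In particular, $R$ has no indigent right module.
\end{theorem}

Together with the Noetherian case, this gives a complete answer within each of the three classes.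

\begin{corollary}\label{cor:iff}
Let $R$ be countable, or right hereditary, or right coherent with all right ideals countably generated, and suppose that $R$ is not semisimple Artinian. Then an indigent right $R$-module exists if and only if $R$ is right Noetherian.
\end{corollary}

Whether this equivalence holds for all rings that are not semisimple Artinian is not settled here.

Section~\ref{sec:detect} recasts the question as one about cardinalities. Section~\ref{sec:seq} proves Theorem~\ref{thm:seq}; the theorem is a special case of Theorem~\ref{thm:gen} (Remark~\ref{rem:special}), but its direct proof is linear algebra and counting, and it is the model for the general argument of Sections~\ref{sec:chain}--\ref{sec:extend}. Section~\ref{sec:transfer} shows that $(\star)$ passes from $R'$ to $R$ along a flat ring epimorphism $R\to R'$.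

\section{Detecting the failure of injectivity}\label{sec:detect}

We write $\mathbb N=\{0,1,2,\dots\}$, and ``almost all $n$'' means all but finitely many $n\in\mathbb N$. We use the following standard facts. By \emph{Baer's criterion}, a module $Q$ is injective if and only if every homomorphism from a right ideal $J$ to $Q$ has the form $r\mapsto qr$ for some $q\in Q$. A product of injective modules is injective. Every module $X$ is contained in an injective module; $E(X)$ denotes an injective hull, and we use only that it is injective and contains $X$. If every module is injective, then $R$ is semisimple Artinian. Finally, for a right ideal $J$, the homomorphisms $R/J\to X$ correspond to the elements $x\in X$ with $xJ=0$, by evaluation at $1+J$.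

The definition of subinjectivity involves all extensions $C$ of $B$, but one injective extension suffices.

\begin{lemma}\label{lem:one}
Let $B\subseteq P$ with $P$ injective. Then $A$ is $B$-subinjective if and only if every homomorphism $B\to A$ extends to $P$.
\end{lemma}

\begin{proof}
The condition is a special case of the definition. Conversely, let $f\colon B\to C$ be a monomorphism and $g\colon B\to A$ a homomorphism, and extend $g$ to $\hat g\colon P\to A$. As $P$ is injective, there is $u\colon C\to P$ such that $uf$ is the inclusion of $B$ in $P$. Then $(\hat g u)f=g$.
\end{proof}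

Let us say that $A$ \emph{detects} $B$ if $A$ is not $B$-subinjective, that is, if some homomorphism $B\to A$ does not extend to $E(B)$. No module detects an injective module, and an injective module detects nothing. A non-injective module $B$ detects itself, since an extension of the identity to $E(B)$ would make $B$ a direct summand of $E(B)$. A product $\prod_i A_i$ detects $B$ if and only if some $A_i$ does, because a map into a product extends exactly when its components extend. If $R$ is not semisimple Artinian, a module that detects every non-injective module detects something, so it is not injective, and it is indigent. For such rings, $(\star)$ is therefore equivalent to the absence of indigent modules.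

\begin{example}
Let $R=\mathbb Z$, where injective means divisible. If $B$ is not divisible, then $pB\neq B$ for some prime $p$, so there is a nonzero map $B\to B/pB\to\mathbb Z/p$. It does not extend to $E(B)$, because $E(B)=pE(B)$ has no nonzero map to $\mathbb Z/p$. Hence $\prod_p\mathbb Z/p$ is indigent.
\end{example}

The same idea works over any right Noetherian ring: a failure of Baer's criterion is a finite system of equations without solution, and a character detects it.

\begin{proposition}\label{prop:noeth}
If $R$ is right Noetherian and not semisimple Artinian, then $R$ has an indigent right module.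
\end{proposition}

\begin{proof}
For a finite sequence $j=(j_1,\dots,j_q)$ in $R$, let $M_j$ be the left module $R^q/R(j_1,\dots,j_q)$, and let $A_j=\operatorname{Hom}_{\mathbb Z}(M_j,\mathbb Q/\mathbb Z)$, a right module under $(\psi r)(m)=\psi(rm)$. For a right module $X$ we have, naturally in $X$,
\[
X\otimes_R M_j\cong X^q/\{(xj_1,\dots,xj_q):x\in X\},\qquad \operatorname{Hom}_R(X,A_j)\cong\operatorname{Hom}_{\mathbb Z}(X\otimes_RM_j,\mathbb Q/\mathbb Z).
\]
Let $B$ be non-injective. By Baer's criterion there are a right ideal $J$, which is of the form $j_1R+\dots+j_qR$ because $R$ is right Noetherian, and a map $f\colon J\to B$ that does not extend to $R$. The system $xj_i=f(j_i)$, $1\le i\le q$, has a solution in $E(B)$ but none in $B$. So the class $t$ of $(f(j_1),\dots,f(j_q))$ in $B\otimes M_j$ is nonzero and has image $0$ in $E(B)\otimes M_j$. Take a nonzero map from the cyclic group generated by $t$ to $\mathbb Q/\mathbb Z$ and extend it, by divisibility of $\mathbb Q/\mathbb Z$, to $\chi\colon B\otimes M_j\to\mathbb Q/\mathbb Z$. As $\chi(t)\neq0$, the map $\chi$ does not factor through $E(B)\otimes M_j$, so the corresponding map $B\to A_j$ does not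 extend to $E(B)$. Thus $\prod_jA_j$ detects every non-injective module.
\end{proof}

For a general ring the issue is one of size. Every non-injective module is detected by some module, namely itself, and detecting modules can be multiplied together as long as they form a set. Precisely, a ring that is not semisimple Artinian has an indigent module if and only if there is a cardinal $\kappa$ such that every non-injective module is detected by a module of cardinality at most $\kappa$: in one direction take $\kappa=|A|$ for an indigent $A$, and in the other take the product of representatives of all modules of cardinality at most $\kappa$. Baer's criterion tests injectivity of $B$ by maps \emph{into} $B$ from a set of modules, and one might expect that a set of modules also suffices for maps \emph{out of} $B$. To refute this we must construct, for each $A$, a non-injective module $B$ so large that the failure of injectivity disappears in every quotient of $B$ that embeds in $A$.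

\section{Eventually constant sequences}\label{sec:seq}

Let $k$ be a field and $R$ the ring of eventually constant sequences $r=(r_n)_{n\in\mathbb N}$ in $k$. Let $e_n\in R$ have entry $1$ at $n$ and $0$ elsewhere, and let $S=\bigoplus_nke_n$ be the ideal of sequences of finite support. Finitely many elements of $S$ have a common finite support, so $S$ is not finitely generated. Hence $R$ is not Noetherian, and in particular not semisimple Artinian.

Let $V_0,V_1,\dots$ be $k$-vector spaces, and let $R$ act on $V_n$ through the $n$-th entry: $vr=r_nv$. Each $V_n$ is injective. Indeed, let $f\colon J\to V_n$ be a map from an ideal $J$; then $f(r)=f(r)e_n=f(re_n)$. If $Je_n=0$, then $f=0$. Otherwise $e_n\in J$, and $f(r)=f(e_nr)=f(e_n)r$. Put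
\[
\Pi=\prod_nV_n,\qquad D=\bigoplus_nV_n .
\]
Then $\Pi$ is injective. If $r\in R$ is eventually equal to $c\in k$, then $r-c\in S$, and for $p\in\Pi$
\begin{equation}\label{eq:act}
pr=cp+p(r-c),\qquad p(r-c)\in D.
\end{equation}
So $R$ acts on $\Pi/D$ through $R/S\cong k$, and every subspace of $\Pi$ containing $D$ is a submodule.

The first candidate for $B$ is $D$ itself, but $D$ is detected by the small module $S$, however large the spaces $V_n\ne0$ are. Choose linear forms $f_n\colon V_n\to k$ and $y_n\in V_n$ with $f_n(y_n)=1$, and let $\varphi\colon D\to S$ be the homomorphism $d\mapsto\sum_nf_n(d_n)e_n$. An extension $\hat\varphi\colon\Pi\to S$ would send $y=(y_n)_n$ to an element $s\in S$ with $se_n=\hat\varphi(ye_n)=e_n$ for all $n$, which is impossible. The gap between $D$ and $\Pi$ is too wide. We go to the other extreme and let $B$ be a hyperplane of $\Pi$ containing $D$. Then a map $\varphi\colon B\to A$ lacks only one value, and it extends as soon as we find a vector $v\notin B$ to which the value $0$ can be assigned.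

\begin{lemma}\label{lem:hyper}
Let $F\colon\Pi\to k$ be a nonzero $k$-linear map with $F(D)=0$, and let $B=\ker F$.
\begin{itemize}
\item[(i)] $B$ is a non-injective submodule of $\Pi$.
\item[(ii)] Let $\varphi\colon B\to A$ be a homomorphism and $K_n=\ker(\varphi|_{V_n})$. If $F$ does not vanish on $\prod_nK_n$, then $\varphi$ extends to $\Pi$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $B$ is a submodule because it contains $D$. Take $y\in\Pi\setminus B$. The map $S\to B$, $s\mapsto ys$, takes values in $D\subseteq B$. If $B$ were injective, there would be $b\in B$ with $bs=ys$ for all $s\in S$. Taking $s=e_n$ gives $b_n=y_n$ for all $n$, so $y=b\in B$, a contradiction.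

(ii) Let $v\in\prod_nK_n$ with $F(v)=1$. Then $vS\subseteq\bigoplus_nK_n\subseteq\ker\varphi$, and $\Pi=B\oplus kv$ as vector spaces. Define $\hat\varphi(b+tv)=\varphi(b)$ for $b\in B$, $t\in k$. This map is additive. If $r$ is eventually $c$, then \eqref{eq:act} gives $(b+tv)r=\bigl(br+tv(r-c)\bigr)+ctv$ with $tv(r-c)\in vS$, so $\hat\varphi((b+tv)r)=\varphi(br)=\hat\varphi(b+tv)r$.
\end{proof}

We do not know $\varphi$ in advance, so $F$ must be nonzero on $\prod_nK_n$ for \emph{every} sequence $(K_n)$ that could arise as a sequence of kernels. This is possible if each such product has at least as many elements as there are sequences.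

\begin{lemma}\label{lem:count}
Let $\kappa$ be an uncountable cardinal with $|k|<\kappa$ and $|D|<\kappa$, and let $\mathcal W$ be a nonempty set of at most $\kappa$ subspaces of $\Pi$, each of cardinality $\kappa$. Then there is a linear map $F\colon\Pi\to k$ with $F(D)=0$ that does not vanish on any member of $\mathcal W$.
\end{lemma}

\begin{proof}
List $\mathcal W$, with repetitions if necessary, as $(W_\xi)_{\xi<\kappa}$. Choose recursively $v_\xi\in W_\xi$ outside $D+\sum_{\eta<\xi}kv_\eta$; this subspace has at most $\max(|D|,|k|,|\xi|,\aleph_0)<\kappa$ elements, so it does not contain $W_\xi$. The images of the $v_\xi$ in $\Pi/D$ are linearly independent. Extend them to a basis to obtain a linear form on $\Pi/D$ with value $1$ on each of them.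
\end{proof}

\begin{example}\label{ex:small}
Let $k=\mathbb F_2$ and $A=S$, the module that detects $D$. Take $V_n=\mathbb F_2^{\,2}$ for all $n$. A homomorphism $\varphi\colon B\to S$ maps $V_n=V_ne_n$ into $Se_n=ke_n$, so $K_n$ is one of the four nonzero subspaces of $V_n$. There are $4^{\aleph_0}=2^{\aleph_0}$ sequences $(K_n)$ of nonzero subspaces, each product $\prod_nK_n$ has $2^{\aleph_0}$ elements, and $D$ is countable. Lemma~\ref{lem:count} with $\kappa=2^{\aleph_0}$ gives $F$, and by Lemmas~\ref{lem:hyper} and~\ref{lem:one} the module $B=\ker F$ is not injective and $S$ is $B$-subinjective.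
\end{example}

For a general $A$ we take all $V_n$ equal to a space of cardinality $\mu>|A|$. Then there may be $2^\mu$ sequences of kernels, while each product has $\mu^{\aleph_0}$ elements, so we need $\mu^{\aleph_0}=2^\mu$. Such cardinals exist above any bound.

\begin{lemma}\label{lem:card}
Let $\lambda$ be an infinite cardinal, $\mu_0=\lambda$, $\mu_{n+1}=2^{\mu_n}$ and $\mu=\sup_n\mu_n$. Then $\prod_n\mu_n=\mu^{\aleph_0}=2^\mu$.
\end{lemma}

\begin{proof}
Since $\mu=\sum_n\mu_n$, we have
$2^\mu=\prod_n2^{\mu_n}=\prod_n\mu_{n+1}\le\prod_n\mu_n\le\mu^{\aleph_0}\le(2^{\mu})^{\aleph_0}=2^\mu$.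
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:seq}]
We have seen that $R$ is not semisimple Artinian. Let $A$ be a module, let $\lambda=\max(|A|,|k|,\aleph_0)$, and define $\mu$ as in Lemma~\ref{lem:card}. Let each $V_n$ have dimension $\mu$, so that $|V_n|=|D|=\mu$. Let $\mathcal W$ be the set of products $\prod_nK_n$, where $K_n\subseteq V_n$ is a subspace with $|V_n/K_n|\le\lambda$. Each $V_n$ has at most $2^\mu$ subspaces, so $|\mathcal W|\le(2^\mu)^{\aleph_0}=2^\mu$. From $\mu=|K_n|\cdot|V_n/K_n|$ and $|V_n/K_n|\le\lambda<\mu$ we get $|K_n|=\mu$, so each member of $\mathcal W$ has cardinality $\mu^{\aleph_0}=2^\mu$. Let $F$ be given by Lemma~\ref{lem:count} with $\kappa=2^\mu$, and let $B=\ker F$. Then $B$ is not injective by Lemma~\ref{lem:hyper}(i). If $\varphi\colon B\to A$ and $K_n=\ker(\varphi|_{V_n})$, then $V_n/K_n$ embeds in $A$, so $\prod_nK_n\in\mathcal W$ and $\varphi$ extends to $\Pi$ by Lemma~\ref{lem:hyper}(ii). By Lemma~\ref{lem:one}, $A$ is $B$-subinjective.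
\end{proof}

\begin{remark}\label{rem:special}
This ring belongs to the classes (b) and (c) of Theorem~\ref{thm:gen}, and to (a) when $k$ is countable, for instance $k=\mathbb F_2$. An ideal $J\subseteq S$ equals $\bigoplus Re_n$, the sum over those $n$ with $e_n\in J$. An ideal $J\not\subseteq S$ contains an element with cofinite support, hence the idempotent $e$ with the same support, and $J=Re\oplus J(1-e)$, where $J(1-e)$ is a finite sum of ideals $Re_n$. So every ideal is a countable direct sum of ideals generated by idempotents. It is projective and countably generated, and it is finitely presented if it is finitely generated.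
\end{remark}

Two features of this ring made the proof easy. First, $\Pi/D$ is a vector space, so $F$ can be prescribed on an independent set and then extended. Second, no nonzero element of $\Pi$ is annihilated by $S$, so every such $F$ has a non-injective kernel. Both features are lost in general, and the hypotheses (a)--(c) serve to replace them.

\section{A chain of right ideals and a map that does not lift}\label{sec:chain}

From now until the end of Section~\ref{sec:extend}, $R$ is a ring as in Theorem~\ref{thm:gen}. The role of $S$, which is the union of the proper subideals $ke_0\oplus\dots\oplus ke_n$ and has the Noetherian quotient $k$, is taken by the following right ideal.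

\begin{lemma}\label{lem:chain}
There are right ideals $I$ and $I_0\subseteq I_1\subseteq\cdots$ such that $\bigcup_nI_n=I$, $I_n\neq I$ for all $n$, and $R/I$ is a Noetherian module.
\end{lemma}

\begin{proof}
If the union of a nonempty chain of right ideals is finitely generated, then its generators lie in one member of the chain, which equals the union. So Zorn's lemma gives a right ideal $I$ that is maximal among those that are not finitely generated. Every right ideal properly containing $I$ is finitely generated, so every submodule of $R/I$ is finitely generated.

In cases (a) and (c), $I$ has generators $r_0,r_1,\dots$, and we let $I_n=\sum_{i<n}r_iR$. In case (b), $I$ is projective, so we may regard it as a direct summand of a free module $R^{(\Sigma)}$, with a retraction $\pi\colon R^{(\Sigma)}\to I$. Let $\Sigma'$ be the set of $s\in\Sigma$ such that some element of $I$ has nonzero $s$-th coordinate. Then $I\subseteq R^{(\Sigma')}$, so $\pi(R^{(\Sigma')})=I$, and $\Sigma'$ is infinite because $I$ is not finitely generated. Choose distinct $s_0,s_1,\dots\in\Sigma'$, and let $I_n$ consist of the elements of $I$ whose coordinates at $s_n,s_{n+1},\dots$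 vanish. The union is $I$ because supports are finite, and $I_n\ne I$ because $s_n\in\Sigma'$. (One can also obtain the chain from Kaplansky's theorem \cite{Kap} that a projective module is a direct sum of countably generated modules.)
\end{proof}

Fix $I$ and $(I_n)$ as in the lemma, and put
\[
E_n=E(R/I_n),\qquad E=\prod_nE_n,\qquad D=\bigoplus_nE_n,\qquad\bar E=E/D .
\]
The module $E$ is injective. The image of $a\in E$ in $\bar E$ is written $\bar a$; thus $\bar a=\bar a'$ means that $a_n=a'_n$ for almost all $n$. For a homomorphism $h\colon X\to E$, with components $h_n\colon X\to E_n$, we write $\bar h$ for the composite $X\to E\to\bar E$. A homomorphism $f\colon X\to\bar E$ \emph{lifts} if $f=\bar h$ for some $h\colon X\to E$.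

\begin{lemma}\label{lem:x}
Let $x=(1+I_n)_n\in E$. Then $xI\subseteq D$, and there is no $a\in E$ with $aI=0$ and $\bar a=\bar x$.
\end{lemma}

\begin{proof}
If $r\in I$, then $r\in I_n$ for almost all $n$, and the $n$-th coordinate $r+I_n$ of $xr$ vanishes for these $n$. If $aI=0$ and $\bar a=\bar x$, then $a_n=1+I_n$ for some $n$, so $(1+I_n)I=0$, that is, $I\subseteq I_n$, which is false.
\end{proof}

In other words, $1+I\mapsto\bar x$ is a homomorphism $R/I\to\bar E$ that does not lift. This map is our only source of non-injectivity, and the whole construction must be arranged so as to preserve it. We shall need three facts about $\bar E$; the last says that countably many compatible conditions, each required only for almost all $n$, can be met simultaneously.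

\begin{lemma}\label{lem:red}
\begin{itemize}
\item[(i)] If $X$ is finitely generated and $h\colon X\to E$ satisfies $\bar h=0$, then $h_n=0$ for almost all $n$.
\item[(ii)] If $X$ is finitely presented, every homomorphism $f\colon X\to\bar E$ lifts.
\item[(iii)] For $i,n\in\mathbb N$ let $H_{i,n}$ be an additive subgroup of $E_n$. Let $a^0,a^1,\ldots\in E$ be such that, whenever $i<l$, we have $a^l_n-a^i_n\in H_{i,n}$ for almost all $n$. Then there is $u\in E$ such that, for every $i$, we have $u_n-a^i_n\in H_{i,n}$ for almost all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each of the finitely many generators of $X$ is killed by almost all $h_n$.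

(ii) Let $x_1,\dots,x_q$ generate $X$ subject to finitely many defining relations $\sum_ix_ir_{ij}=0$. Choose $b_i\in E$ with $\bar b_i=f(x_i)$. For each $j$ we have $\sum_i\bar b_ir_{ij}=0$, so all relations hold for the $n$-th coordinates of the $b_i$ for almost all $n$. Replace the remaining coordinates by $0$. This does not change $\bar b_i$, and now $x_i\mapsto b_i$ defines a homomorphism $h\colon X\to E$ with $\bar h=f$.

(iii) For $i<l$ choose $s(i,l)$ with $a^l_n-a^i_n\in H_{i,n}$ for all $n\ge s(i,l)$. Choose $0=n_0<n_1<n_2<\cdots$ with $n_l\ge s(i,l)$ for all $i<l$, and put $u_n=a^l_n$ for $n_l\le n<n_{l+1}$. Fix $i$ and $n\ge n_i$. Then $n_l\le n<n_{l+1}$ for some $l\ge i$. If $l=i$, then $u_n-a^i_n=0$; if $l>i$, then $n\ge s(i,l)$. In both cases $u_n-a^i_n\in H_{i,n}$.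
\end{proof}

\section{A tree of copies of $E$}\label{sec:tree}

Fix a module $A$. We look for $B$ as the kernel of a map $P\to\bar E$, where $P$ is a product of many copies of the $E_n$. In Lemma~\ref{lem:hyper}(ii) the vector $v$ defines a map $R\to\Pi$ that induces the identity on $R/S=k$ and carries $S$ into $\ker\varphi$. Its analogue here is a homomorphism $\varepsilon\colon E\to P$ that makes the diagram
\[
\begin{array}{ccccccccc}
0&\to&D&\to&E&\to&\bar E&\to&0\\
&&\downarrow&&\downarrow{\scriptstyle\varepsilon}&&\|&&\\
0&\to&B&\to&P&\to&\bar E&\to&0
\end{array}
\]
commute and satisfies $\varphi\varepsilon(D)=0$.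

Two points need care. First, $\varphi$ need not vanish on any copy of $E_n$: for $A=E_n$, the sum map on a direct sum of copies of $E_n$ extends to $B$. But if there are more copies than elements of $\operatorname{Hom}(E_n,A)$, then $\varphi$ agrees on two copies, so we let $\varepsilon$ be a difference of two embeddings of $E$. The map to $\bar E$ must then be the canonical map on one of these copies of $E$ and zero on the other. Second, to prescribe the map on many copies of $E$ at once, we need their images modulo finite supports to be independent. An embedding of $E$ is given by choosing a copy of $E_n$ for each $n$, and two such choices should agree for only finitely many $n$. The branches of a tree have this property.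

Let $\lambda$ be an infinite cardinal with $\lambda\ge\sum_n|\operatorname{Hom}(E_n,A)|$, and let $\mu_n$ and $\mu$ be as in Lemma~\ref{lem:card}. Put
\[
\Lambda_n=\prod_{i\le n}\mu_i,\qquad\Lambda=\bigsqcup_n\Lambda_n,\qquad\Gamma=\prod_{i\in\mathbb N}\mu_i ,
\]
and $\alpha|_n=(\alpha_0,\dots,\alpha_n)\in\Lambda_n$ for $\alpha\in\Gamma$. Thus $\Lambda$ is a tree with levels $\Lambda_n$, and $\Gamma$ is its set of branches. If $\alpha\ne\beta$ differ at $i$, then $\alpha|_n\neq\beta|_n$ for all $n\ge i$. We have $|\Lambda_n|=\mu_n$, $|\Lambda|=\mu$, and $|\Gamma|=2^\mu$ by Lemma~\ref{lem:card}. The next lemma replaces Lemma~\ref{lem:count}: the branches can be labeled $0$ or $1$ in advance so that every coloring of the nodes admits two identically colored branches with different labels.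

\begin{lemma}\label{lem:color}
There is a function $c\colon\Gamma\to\{0,1\}$ such that for every $\chi\colon\Lambda\to\lambda$ there are $\alpha,\beta\in\Gamma$ with $c(\alpha)=1$, $c(\beta)=0$ and $\chi(\alpha|_n)=\chi(\beta|_n)$ for all $n$.
\end{lemma}

\begin{proof}
For each $\chi$, the map $\Gamma\to\lambda^{\mathbb N}$, $\alpha\mapsto(\chi(\alpha|_n))_n$, has at most $\lambda^{\aleph_0}\le2^\lambda<\mu$ fibers. By K\"onig's theorem the cofinality of $2^\mu$ exceeds $\mu$, so a union of at most $\mu$ sets of cardinality less than $2^\mu$ has cardinality less than $2^\mu$. Hence some fiber $\Gamma_\chi$ has cardinality $2^\mu$. There are $\lambda^\mu=2^\mu$ functions $\chi$; list them as $(\chi_\xi)_{\xi<2^\mu}$. Choose recursively $\alpha_\xi\neq\beta_\xi$ in $\Gamma_{\chi_\xi}$, different from all $\alpha_\eta,\beta_\eta$ with $\eta<\xi$; fewer than $2^\mu$ branches are excluded at each stage. Let $c$ be $1$ on the $\alpha_\xi$ and $0$ elsewhere. No $\beta_\xi$ is an $\alpha_\eta$, so $c(\beta_\xi)=0$.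
\end{proof}

Fix such a $c$. Place a copy of $E_n$ at each node of level $n$:
\[
P_n=E_n^{\Lambda_n},\qquad P=\prod_nP_n,\qquad\bar P=P\Big/\bigoplus_nP_n .
\]
The module $P$ is injective. Bars denote images in $\bar P$ as they do in $\bar E$, for elements and for homomorphisms into $P$. For $\nu\in\Lambda_n$ let $\iota_\nu\colon E_n\to P_n\subseteq P$ be the embedding at the coordinate $\nu$. For a branch $\alpha$ define
\[
e_\alpha\colon E\to P,\quad e_\alpha(z)_n=\iota_{\alpha|_n}(z_n);\qquad\qquad
p_\alpha\colon P\to E,\quad p_\alpha(p)_n=p_n(\alpha|_n).
\]
These maps act level by level, so they preserve finite supports and induce $\bar e_\alpha\colon\bar E\to\bar P$ and $\bar p_\alpha\colon\bar P\to\bar E$. The $n$-th coordinate of $p_\alpha e_\beta(z)$ is $z_n$ if $\alpha|_n=\beta|_n$ and $0$ otherwise. Hence $\bar p_\alpha\bar e_\alpha=1$, and $\bar p_\alpha\bar e_\beta=0$ for $\alpha\neq\beta$. It follows that each $\bar e_\alpha$ is injective, that the sum $M_0=\sum_\alpha\bar e_\alpha(\bar E)$ is direct, and that we may define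
\[
F_0\colon M_0\to\bar E,\qquad F_0\Bigl(\sum_\alpha\bar e_\alpha(z_\alpha)\Bigr)=\sum_\alpha c(\alpha)z_\alpha .
\]
For a finite set $\Delta\subseteq\Gamma$, the same relations give
\begin{equation}\label{eq:local}
F_0=\sum_{\alpha\in\Delta}c(\alpha)\bar p_\alpha\quad\text{on }\bigoplus_{\alpha\in\Delta}\bar e_\alpha(\bar E).
\end{equation}

Any extension $F$ of $F_0$ to $\bar P$ gives a kernel $B$ that $A$ does not detect. To keep $B$ from being injective we need a condition on $F$: it must not provide the lift of $\bar x$ that Lemma~\ref{lem:x} forbids in $E$.

\begin{proposition}\label{prop:reduce}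
Suppose that $F_0$ extends to a homomorphism $F\colon\bar P\to\bar E$ such that
\begin{itemize}
\item[$(\dagger)$] for every $w\in P$ with $wI=0$ there is $a\in E$ with $aI=0$ and $F(\bar w)=\bar a$.
\end{itemize}
Then $B=\{p\in P:F(\bar p)=0\}$ is not injective, and $A$ is $B$-subinjective.
\end{proposition}

\begin{proof}
Note that $\bigoplus_nP_n\subseteq B$.

\emph{$B$ is not injective.} Fix $\alpha$ with $c(\alpha)=1$. By Lemma~\ref{lem:x}, $e_\alpha(x)r=e_\alpha(xr)\in\bigoplus_nP_n\subseteq B$ for $r\in I$. If $B$ were injective, there would be $b\in B$ with $br=e_\alpha(x)r$ for all $r\in I$. Then $w=e_\alpha(x)-b$ satisfies $wI=0$ and $F(\bar w)=F_0(\bar e_\alpha(\bar x))=\bar x$. By $(\dagger)$, $\bar x=\bar a$ for some $a$ with $aI=0$, contradicting Lemma~\ref{lem:x}.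

\emph{$A$ is $B$-subinjective.} Let $\varphi\colon B\to A$. Color each node $\nu\in\Lambda_n$ by $\varphi\iota_\nu\in\operatorname{Hom}(E_n,A)$. At most $\lambda$ colors occur, so Lemma~\ref{lem:color} gives $\alpha,\beta$ with $c(\alpha)=1$, $c(\beta)=0$ and $\varphi\iota_{\alpha|_n}=\varphi\iota_{\beta|_n}$ for all $n$. Put $\varepsilon=e_\alpha-e_\beta$. Then $F(\overline{\varepsilon(z)})=c(\alpha)\bar z-c(\beta)\bar z=\bar z$ for $z\in E$, and for $d\in D$ the finite sum
\[
\varphi(\varepsilon(d))=\sum_n\bigl(\varphi\iota_{\alpha|_n}-\varphi\iota_{\beta|_n}\bigr)(d_n)
\]
vanishes. For $p\in P$ choose $z\in E$ with $\bar z=F(\bar p)$. Then $p-\varepsilon(z)\in B$, and we put $\hat\varphi(p)=\varphi(p-\varepsilon(z))$. Another choice of $z$ differs by an element of $D$, so $\hat\varphi$ is well defined. It is a homomorphism, because $z+z'$ and $zr$ are valid choices for $p+p'$ and $pr$, and it extends $\varphi$, because $z=0$ is a valid choice for $p\in B$. Now apply Lemma~\ref{lem:one}.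
\end{proof}

\section{Extending $F_0$}\label{sec:extend}

It remains to extend $F_0$ to $\bar P$ so that $(\dagger)$ holds. In terms of homomorphisms, $(\dagger)$ says that $F\bar g$ lifts for every $g\colon R/I\to P$. We extend $F_0$ one element at a time. When a new element $y$ is adjoined to the domain $M$, a map $\bar g$ into $M+yR$ is controlled by an auxiliary map into $M$, defined on a module other than $R/I$. The inductive hypothesis must therefore concern a larger class of test modules.

A \emph{partial extension} is a pair $(M,F)$ with $M_0\subseteq M\subseteq\bar P$ a submodule and $F\colon M\to\bar E$ a homomorphism extending $F_0$; partial extensions are ordered by extension. For a class $\mathcal X$ of finitely generated modules, $(M,F)$ is \emph{$\mathcal X$-lifting} if $F\bar g$ lifts whenever $X\in\mathcal X$ and $g\colon X\to P$ is a homomorphism with $\bar g(X)\subseteq M$.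

\begin{lemma}\label{lem:zorn}
Let $\mathcal X$ be a class of finitely generated modules.
\begin{itemize}
\item[(i)] There is a maximal $\mathcal X$-lifting partial extension.
\item[(ii)] If $R/I\in\mathcal X$, $(M,F)$ is $\mathcal X$-lifting, and $w\in P$ satisfies $wI=0$ and $\bar w\in M$, then $F(\bar w)=\bar a$ for some $a\in E$ with $aI=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The pair $(M_0,F_0)$ is $\mathcal X$-lifting. Indeed, if $X$ is finitely generated and $\bar g(X)\subseteq M_0$, then $\bar g(X)\subseteq\bigoplus_{\alpha\in\Delta}\bar e_\alpha(\bar E)$ for a finite set $\Delta$, and by \eqref{eq:local} the map $\sum_{\alpha\in\Delta}c(\alpha)p_\alpha g$ is a lift of $F_0\bar g$. The union of a chain of $\mathcal X$-lifting pairs is $\mathcal X$-lifting, because the finitely generated module $\bar g(X)$ lies in one member of the chain. Apply Zorn's lemma.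

(ii) Let $g\colon R/I\to P$ send $1+I$ to $w$, let $h$ be a lift of $F\bar g$, and take $a=h(1+I)$.
\end{proof}

\subsection{Hereditary and coherent rings}

In cases (b) and (c) the target is injective, so we only have to control $F$ on the elements that occur in $(\dagger)$.

\begin{lemma}\label{lem:inj}
In cases \textup{(b)} and \textup{(c)}, the module $\bar E$ is injective.
\end{lemma}

\begin{proof}
Let $f\colon J\to\bar E$ be a homomorphism from a right ideal $J$; we look for $u\in E$ with $f(r)=\bar ur$ for $r\in J$.

(b) This is the theorem of Cartan and Eilenberg that quotients of injective modules over a right hereditary ring are injective: $f$ lifts to $h\colon J\to E$ because $J$ is projective, and $h(r)=ur$ for some $u\in E$ because $E$ is injective.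

(c) Write $J=\bigcup_lJ_l$ with $J_0\subseteq J_1\subseteq\cdots$ finitely generated, hence finitely presented. By Lemma~\ref{lem:red}(ii), $f|_{J_l}$ lifts to a map $J_l\to E$, which has the form $r\mapsto a^lr$ with $a^l\in E$. Let $H_{i,n}=\{b\in E_n:bJ_i=0\}$. For $i<l$ the map $J_i\to E$, $r\mapsto(a^l-a^i)r$, is zero modulo $D$, so $a^l_n-a^i_n\in H_{i,n}$ for almost all $n$ by Lemma~\ref{lem:red}(i). Let $u$ be given by Lemma~\ref{lem:red}(iii). For $r\in J_i$ we have $u_nr=a^i_nr$ for almost all $n$, so $\bar ur=f(r)$.
\end{proof}

Let $\mathcal X$ be the class of Noetherian modules. It contains $R/I$ by Lemma~\ref{lem:chain}, and it is closed under submodules and finite direct sums; this closure is what the next proof uses.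

\begin{lemma}\label{lem:noethstep}
Let $(M,F)$ be a maximal $\mathcal X$-lifting partial extension, where $\mathcal X$ is the class of Noetherian modules. Then $\bar w\in M$ for every $w\in P$ with $wI=0$.
\end{lemma}

\begin{proof}
Let $g_w\colon R/I\to P$ send $1+I$ to $w$, and let $Y=\{v\in R/I:\bar g_w(v)\in M\}$, a Noetherian module. The map $F\bar g_w|_Y$ lifts to a map $Y\to E$, which extends to $u\colon R/I\to E$ because $E$ is injective. On $M'=M+\bar g_w(R/I)=M+\bar wR$ define
\[
F'(m+\bar g_w(v))=F(m)+\bar u(v).
\]
If $m+\bar g_w(v)=0$, then $v\in Y$ and $F(m)=-F\bar g_w(v)=-\bar u(v)$. So $F'$ is a well-defined homomorphism that extends $F$, and $F'\bar g_w=\bar u$.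

We show that $(M',F')$ is $\mathcal X$-lifting; then $M'=M$ by maximality. Let $X$ be Noetherian and $g\colon X\to P$ with $\bar g(X)\subseteq M'$. The auxiliary test module is
\[
Z=\{(t,v)\in X\oplus R/I:\ \bar g(t)+\bar g_w(v)\in M\}.
\]
It is Noetherian. It projects onto $X$, since $\bar g(t)=m+\bar g_w(v)$ gives $(t,-v)\in Z$, and $(0,v)\in Z$ exactly when $v\in Y$. Applying the lifting property of $(M,F)$ to the map $(t,v)\mapsto g(t)+g_w(v)$ on $Z$, we obtain $h\colon Z\to E$ with $\bar h(t,v)=F(\bar g(t)+\bar g_w(v))$. For $v\in Y$ we have $\bar h(0,v)=F\bar g_w(v)=\bar u(v)$. As $Y$ is finitely generated, Lemma~\ref{lem:red}(i) gives $n_0$ such that $h_n(0,v)=u_n(v)$ for all $n\ge n_0$ and all $v\in Y$. For $n\ge n_0$ put $g'_n(t)=h_n(t,v)-u_n(v)$, where $v$ is any element with $(t,v)\in Z$. Two choices $v,v'$ satisfy $v-v'\in Y$, and the two values differ by $h_n(0,v-v')-u_n(v-v')=0$. So $g'_n\colon X\to E_n$ is a well-defined homomorphism. Put $g'_n=0$ for $n<n_0$. Then, for $(t,v)\in Z$,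
\[
\bar g'(t)=\bar h(t,v)-\bar u(v)=F'\bigl(\bar g(t)+\bar g_w(v)\bigr)-F'\bigl(\bar g_w(v)\bigr)=F'(\bar g(t)),
\]
so $F'\bar g$ lifts.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen} in cases \textup{(b)} and \textup{(c)}]
Take $(M,F)$ as in Lemma~\ref{lem:noethstep}, and extend $F$ to $\bar P$ by Lemma~\ref{lem:inj}. Condition $(\dagger)$ involves only the values $F(\bar w)$ with $wI=0$. These $\bar w$ lie in $M$, and Lemma~\ref{lem:zorn}(ii) gives $(\dagger)$. Proposition~\ref{prop:reduce} provides the module $B$ required by $(\star)$.
\end{proof}

\subsection{Countable rings}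

In case (a) we do not have injectivity of $\bar E$ at our disposal, so the induction must reach every element $y=\bar p$ of $\bar P$. The argument above would now test on the right ideal $\{r\in R:yr\in M\}$, which need not be finitely generated. We approximate it by finitely generated test modules instead. Each of them confines the value of $F$ at $y$ to a coset in $\bar E$. Countability of $R$ leaves only countably many cosets, and Lemma~\ref{lem:red}(iii) shows that they have a common point.

Let $\mathcal N$ be the class of modules isomorphic to some $(R^a\oplus(R/I)^b)/L$ with $a,b\in\mathbb N$ and $L$ finitely generated. It contains $R$ and $R/I$ and is closed under finite direct sums. It is closed under quotients by finitely generated submodules, since $L'$ is finitely generated when $L\subseteq L'$ and $L'/L$ are. A \emph{triple} is $\tau=(N,X,t)$ with $N\in\mathcal N$, $X\subseteq N$ a finitely generated submodule and $t\in N$. As $R$ is countable, each $R^a\oplus(R/I)^b$ is countable and has countably many finite subsets, so there are only countably many triples up to isomorphism. Let $\mathcal X$ be the class of finitely generated submodules of members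 of $\mathcal N$; it contains $R/I$.

\begin{lemma}\label{lem:countstep}
In case \textup{(a)}, let $(M,F)$ be a maximal $\mathcal X$-lifting partial extension for this class $\mathcal X$. Then $M=\bar P$.
\end{lemma}

\begin{proof}
Let $p\in P$ and $y=\bar p$. A \emph{constraint} is a quadruple $\sigma=(N,X,t,g)$, where $(N,X,t)$ is a triple and $g\colon N\to P$ satisfies $g(t)=p$ and $\bar g(X)\subseteq M$; an example is $(R,0,1,r\mapsto pr)$. Put
\[
C_\sigma=\{\bar h(t):\ h\in\operatorname{Hom}(N,E),\ \bar h=F\bar g\text{ on }X\}\subseteq\bar E .
\]
If $(M+yR,F')$ is an $\mathcal X$-lifting extension of $(M,F)$, then $F'(y)\in C_\sigma$ for every $\sigma$: lift $F'\bar g$ on $X+tR$ and extend the lift to $N$. So we must find a point in all $C_\sigma$, and we shall see that any such point will do.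

\emph{Step 1: $C_\sigma$ is a coset of a group that depends only on the triple.} The map $F\bar g|_X$ lifts to a map $X\to E$, which extends to $N$ because $E$ is injective; so $C_\sigma\ne\emptyset$. The maps $h$ in the definition of $C_\sigma$ form a coset of the group of all $h$ with $\bar h|_X=0$, so $C_\sigma$ is a coset of
\[
G_\tau=\{\bar h(t):\ h\in\operatorname{Hom}(N,E),\ \bar h|_X=0\},\qquad\tau=(N,X,t).
\]
This group is described coordinatewise. Let $G_{\tau,n}=\{f(t):f\in\operatorname{Hom}(N,E_n),\ f|_X=0\}$, a subgroup of $E_n$. For $b\in E$,
\begin{equation}\label{eq:coord}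
\bar b\in G_\tau\iff b_n\in G_{\tau,n}\text{ for almost all }n.
\end{equation}
Indeed, if $\bar b=\bar h(t)$ with $\bar h|_X=0$, then $b_n=h_n(t)$ for almost all $n$, and $h_n|_X=0$ for almost all $n$ by Lemma~\ref{lem:red}(i). Conversely, if $b_n=f_n(t)$ with $f_n|_X=0$ for $n\ge n_0$, put $f_n=0$ for $n<n_0$; then $h=(f_n)_n$ vanishes on $X$ and $\bar h(t)=\bar b$.

\emph{Step 2: for any constraints $\sigma,\sigma'$ there is a constraint $\sigma''$ with $C_{\sigma''}\subseteq C_\sigma\cap C_{\sigma'}$.} Let $\sigma=(N,X,t,g)$ and $\sigma'=(N',X',t',g')$. Glue $t$ to $t'$: let $N''=(N\oplus N')/(t,-t')R\in\mathcal N$, with canonical maps $j\colon N\to N''$ and $j'\colon N'\to N''$. Let $X''=j(X)+j'(X')$ and $t''=j(t)=j'(t')$. Since $g(t)=p=g'(t')$, there is $g''\colon N''\to P$ with $g''j=g$ and $g''j'=g'$, and $\sigma''=(N'',X'',t'',g'')$ is a constraint. If $h\colon N''\to E$ satisfies $\bar h=F\bar g''$ on $X''$, then $\bar hj=F\bar g$ on $X$, so $\bar h(t'')=\bar hj(t)\in C_\sigma$. The same computation with $j'$ gives $\bar h(t'')\in C_{\sigma'}$.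

\emph{Step 3: there are only countably many sets $C_\sigma$.} If the triples of $\sigma$ and $\sigma'$ are isomorphic, then $C_\sigma$ and $C_{\sigma'}$ are cosets of the same group. They meet, by Step 2 and $C_{\sigma''}\ne\emptyset$, so they are equal.

\emph{Step 4: the sets $C_\sigma$ have a common point.} By Steps 2 and 3 there are constraints $\sigma_0,\sigma_1,\dots$, with triples $\tau_0,\tau_1,\dots$, such that $C_{\sigma_0}\supseteq C_{\sigma_1}\supseteq\cdots$ and every $C_\sigma$ contains some $C_{\sigma_l}$: enumerate the sets $C_\sigma$ and let $C_{\sigma_{l+1}}$ lie in $C_{\sigma_l}$ and in the $l$-th set. Choose $a^l\in E$ whose image in $\bar E$ lies in $C_{\sigma_l}$. For $i<l$ the images of $a^l$ and $a^i$ both lie in $C_{\sigma_i}$, so $a^l_n-a^i_n\in G_{\tau_i,n}$ for almost all $n$ by \eqref{eq:coord}. Lemma~\ref{lem:red}(iii) with $H_{i,n}=G_{\tau_i,n}$ gives $u\in E$, and \eqref{eq:coord} shows that $\overline{u-a^i}\in G_{\tau_i}$, that is, $\bar u\in C_{\sigma_i}$, for every $i$. Hence $\bar u\in C_\sigma$ for every constraint $\sigma$.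

\emph{Step 5: the extension.} Define $F'$ on $M+yR$ by $F'(m+yr)=F(m)+\bar ur$. Suppose that $m+yr=0$. Then $yr\in M$, so $\sigma=(R,rR,1,s\mapsto ps)$ is a constraint, and $\bar u\in C_\sigma$ gives $h\colon R\to E$ with $\bar h(1)=\bar u$ and $\bar h(r)=F(yr)$. Thus $\bar ur=F(yr)=-F(m)$, and $F'$ is a well-defined homomorphism that extends $F$.

We show that $(M+yR,F')$ is $\mathcal X$-lifting. Let $X=\sum_{i=1}^qx_iR\subseteq N\in\mathcal N$, and let $g\colon X\to P$ satisfy $\bar g(x_i)=m_i+yr_i$ with $m_i\in M$, $r_i\in R$. Extend $g$ to $N$, using that $P$ is injective, and define $g_1\colon N\oplus R\to P$ by $g_1(z,r)=g(z)+pr$. Then $g_1(0,1)=p$ and $\bar g_1(x_i,-r_i)=\bar g(x_i)-yr_i=m_i$, so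
\[
\sigma=\Bigl(N\oplus R,\ \sum_i(x_i,-r_i)R,\ (0,1),\ g_1\Bigr)
\]
is a constraint. As $\bar u\in C_\sigma$, there is $h\colon N\oplus R\to E$ with $\bar h(0,1)=\bar u$ and $\bar h(x_i,-r_i)=F(m_i)$. Therefore
\[
\bar h(x_i,0)=\bar h(x_i,-r_i)+\bar h(0,1)r_i=F(m_i)+\bar ur_i=F'(\bar g(x_i)),
\]
and $z\mapsto h(z,0)$ is a lift of $F'\bar g$ on $X$. By maximality $y\in M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen} in case \textup{(a)}]
By Lemmas~\ref{lem:zorn}(i) and~\ref{lem:countstep} there is an $\mathcal X$-lifting extension $F\colon\bar P\to\bar E$ of $F_0$. It satisfies $(\dagger)$ by Lemma~\ref{lem:zorn}(ii), and Proposition~\ref{prop:reduce} applies.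
\end{proof}

Corollary~\ref{cor:iff} follows from Theorem~\ref{thm:gen} and Proposition~\ref{prop:noeth}.

Each of the hypotheses (a)--(c) was used twice. The first use was to write $I$ as the union of a countable chain of proper submodules, on which Lemma~\ref{lem:x} rests. The second was to extend $F_0$: through the injectivity of $\bar E$ in cases (b) and (c), and through the count of triples in case (a). That $R/I$ is Noetherian was needed only in cases (b) and (c).

\section{Transfer along flat epimorphisms}\label{sec:transfer}

A ring homomorphism $R\to R'$ is an \emph{epimorphism} if two ring homomorphisms $R'\to T$ that agree on the image of $R$ are equal. Surjections and localizations of commutative rings are examples. For an epimorphism, every $R$-linear map $f\colon X\to Y$ between right $R'$-modules is $R'$-linear. To see this, let $\rho(s)$ be multiplication by $s\in R'$ on $X\oplus Y$, and let $\theta(x,y)=(x,y+f(x))$. The ring homomorphisms $s\mapsto\rho(s)$ and $s\mapsto\theta^{-1}\rho(s)\theta$ from $R'$ to $\operatorname{End}_{\mathbb Z}(X\oplus Y)^{\mathrm{op}}$ agree on the image of $R$, so they are equal; thus $\theta$, and with it $f$, is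 $R'$-linear.

\begin{proposition}\label{prop:transfer}
Let $R\to R'$ be a ring epimorphism such that $R'$ is flat as a left $R$-module, for example a localization of a commutative ring, or the projection of $R_1\times R_2$ onto $R_1$. If $R'$ satisfies $(\star)$, then $R$ satisfies $(\star)$. In particular, $R$ has no indigent right module whenever such an $R'$ is not right Noetherian and belongs to one of the classes \textup{(a)}, \textup{(b)}, \textup{(c)} of Theorem~\ref{thm:gen}.
\end{proposition}

\begin{proof}
An injective right $R'$-module $Q$ is injective over $R$, because the functor $\operatorname{Hom}_R(-,Q)\cong\operatorname{Hom}_{R'}(-\otimes_RR',Q)$ is exact; this is where flatness is used.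

Let $A$ be a right $R$-module, and let $A'=\operatorname{Hom}_R(R',A)$, a right $R'$-module under $(\psi s)(s')=\psi(ss')$. Evaluation at $1$ is an $R$-linear map $\pi\colon A'\to A$. By $(\star)$ for $R'$ there is a non-injective $R'$-module $B$ such that $A'$ is $B$-subinjective over $R'$. Let $Q$ be an injective hull of $B$ over $R'$, and let $\varphi\colon B\to A$ be $R$-linear. The formula $\varphi'(b)(s)=\varphi(bs)$ defines an $R'$-linear map $\varphi'\colon B\to A'$ with $\pi\varphi'=\varphi$. It extends to an $R'$-linear map $Q\to A'$, and composing with $\pi$ extends $\varphi$ to $Q$. Since $Q$ is injective over $R$, Lemma~\ref{lem:one} shows that $A$ is $B$-subinjective over $R$.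

If $B$ were injective over $R$, the inclusion $B\subseteq Q$ would have an $R$-linear retraction. The retraction would be $R'$-linear because $R\to R'$ is an epimorphism, and $B$ would be a direct summand of $Q$ over $R'$, hence injective over $R'$. This contradiction shows that $B$ is not injective over $R$.
\end{proof}

For instance, if $R_1$ is the ring of eventually constant sequences over a field, then $R_1\times R_2$ has no indigent right module, whatever the ring $R_2$.

\begin{thebibliography}{9}

\bibitem{Comm}
\emph{C O M M U N I C A T I O N S},
\texttt{http://dergipark.org.tr/tr/download/issue-full-file/49221}.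

\bibitem{Kap}
Kaplansky, \emph{Projective modules}, Ann. of Math. 1958.

\end{thebibliography}
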